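\title{Invariant circles and heteroclinic points\\ in the area-preserving H\'enon family}

\begin{abstract}
For $a>3$ the area-preserving H\'enon map $H_a(x,y)=(a-x^2-y,x)$ has two hyperbolic fixed points, a saddle $\beta_+$ with positive eigenvalues and a saddle $\beta_-$ with negative eigenvalues. We prove that $H_a$ has an invariant Jordan curve surrounding $\beta_-$ if and only if the stable manifold of $\beta_-$ does not meet the unstable manifold of $\beta_+$. We also show that all such curves are graphs in one system of topological polar coordinates centered at $\beta_-$, and that if there is one, then there is a largest one. The proof combines escape estimates, a topologically crossing homoclinic loop at $\beta_-$, and a radial foliation that $H_a$ twists along the component of $\beta_-$ in the set of bounded orbits.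
\end{abstract}

\section{Introduction}\label{sec:intro}

We consider the real H\'enon family
\begin{equation}\label{eq:henon}
H_a:\mathbb R^2\to\mathbb R^2,\qquad H_a(x,y)=(a-x^2-y,\;x),\qquad a\in\mathbb R .
\end{equation}
Each $H_a$ is a polynomial diffeomorphism with $\det DH_a=1$, so it preserves area and orientation. For $a>-1$ there are two fixed points,
\[
\beta_-=(-1+\sqrt{1+a},\,-1+\sqrt{1+a}),\qquad \beta_+=(-1-\sqrt{1+a},\,-1-\sqrt{1+a}).
\]
The trace of $DH_a$ at $(x,y)$ is $-2x$. At $\beta_+$ it equals $2+2\sqrt{1+a}>2$, so $\beta_+$ is a saddle with positive eigenvalues. At $\beta_-$ it equals $2-2\sqrt{1+a}$, so $\beta_-$ is elliptic for $-1<a<3$ and is a saddle with negative eigenvalues for $a>3$. The point $\beta_-$ is created at $a=-1$, invariant circles surrounding it emanate from it, and at $a=3$ it undergoes a period-doubling bifurcation. Numerically, invariant circles surrounding $\beta_-$ persist until $a$ is about $4$, that is, into the range where $\beta_-$ is already hyperbolic.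

An \emph{invariant circle surrounding $\beta_-$} is a Jordan curve $C\subset\mathbb R^2$ with $H_a(C)=C$ whose inside (the bounded component of $\mathbb R^2\setminus C$) contains $\beta_-$. No smoothness is assumed. For a hyperbolic fixed point $\beta$, the stable and unstable manifolds $W^s(\beta)$ and $W^u(\beta)$ are the sets of points $z$ with $H_a^n(z)\to\beta$ as $n\to+\infty$ and as $n\to-\infty$, respectively.

An invariant circle is a barrier: its inside is invariant, so no orbit crosses it. A point of $W^s(\beta_-)\cap W^u(\beta_+)$ is a channel: its orbit runs from $\beta_+$ to $\beta_-$, and $\beta_+$ is a corner of a square that contains every bounded orbit (Lemma~\ref{lem:escape}), hence as far out as a bounded orbit can be. It is known that such a heteroclinic point excludes invariant circles surrounding $\beta_-$. Conjecture~6.3 of the problem list \cite{problems} asks for the converse: \emph{if no invariant circle surrounds $\beta_-$, must $W^s(\beta_-)$ meet $W^u(\beta_+)$?} The question concerns $a>3$, where $W^s(\beta_-)$ is defined; the normalization \eqref{eq:henon} is chosen to match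 the bifurcation values quoted in \cite{problems}. One expects the answer yes if this channel is the only way in which orbits near $\beta_-$ communicate with infinity. We prove that the answer is yes, in contrapositive form.

\begin{theorem}\label{thm:A}
Let $a>3$. If $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$, then $H_a$ has an invariant circle surrounding $\beta_-$.
\end{theorem}

The proof gives more. Let $K$ be the set of points whose full orbit is bounded, let $R(x,y)=(y,x)$, and let $\mathbb T=\mathbb R/2\pi\mathbb Z$. By \emph{topological polar coordinates} centered at $\beta_-$ we mean a homeomorphism $(\Theta,r):\mathbb R^2\setminus\{\beta_-\}\to\mathbb T\times(0,\infty)$ under which $z\to\beta_-$ corresponds to $r\to0$. An invariant circle is \emph{largest} if its inside contains the inside of every other one.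

\begin{theorem}\label{thm:B}
For $a>3$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is an invariant circle surrounding $\beta_-$;
\item[(ii)] $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$;
\item[(ii$'$)] $W^u(\beta_-)\cap W^s(\beta_+)=\emptyset$;
\item[(iii)] $W^s(\beta_-)$ is bounded;
\item[(iv)] $\beta_-\in\operatorname{int}K$.
\end{enumerate}
Moreover, for each such $a$ there are topological polar coordinates $(\Theta,r)$ centered at $\beta_-$ in which every invariant circle surrounding $\beta_-$ is the graph $r=\rho(\Theta)$ of a continuous function. If such circles exist, there is a largest one, and it is $R$-symmetric.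
\end{theorem}

The hypothesis of Theorem~\ref{thm:A} says that two curves are disjoint, and from it a third curve has to be built. The natural candidate is the boundary of the component of $\operatorname{int}K$ that contains $\beta_-$. Let $K_0$ be the connected component of $K$ containing $\beta_-$. Three things could go wrong, and the proof excludes them in turn.
\begin{enumerate}
\item[1.] $W^s(\beta_-)$ might leave $K$ without meeting $W^u(\beta_+)$. In Section~\ref{sec:trap} an arc of $W^u(\beta_+)$ and a segment of escaping points enclose $\beta_-$, and $W^s(\beta_-)$ can leave only through the arc.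
\item[2.] $K_0$ might contain both invariant manifolds of $\beta_-$ and still have $\beta_-$ on its boundary. In Section~\ref{sec:interior} we fence in a neighborhood of $\beta_-$ by arcs of these manifolds and use that $\mathbb R^2\setminus K_0$ is connected (Section~\ref{sec:bounded}).
\item[3.] The boundary of a bounded, simply connected, invariant domain need not be a Jordan curve. In Section~\ref{sec:birkhoff} an argument of Birkhoff type shows that here it is the graph of a continuous function. The argument needs a radial foliation that $H_a$ twists in one direction. The straight rays from $\beta_-$ are not twisted in this way, and the construction of a foliation that is (Section~\ref{sec:twist}) is the core of the paper. Section~\ref{sec:model} shows the idea in a computation of a few lines.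
\end{enumerate}

\section{Conventions and a model computation}\label{sec:conv}

\subsection{Orbits as sequences}

From now on $a>3$ is fixed and $H=H_a$. Put
\[
b=-1+\sqrt{1+a}>1,\qquad s=1+\sqrt{1+a}=b+2,
\]
so that $\beta_-=(b,b)$, $\beta_+=(-s,-s)$ and $a=b^2+2b=s^2-2s=sb$. The orbit of a point $z=z_0$ has the form $z_n=H^n(z)=(x_n,x_{n-1})$, where
\begin{equation}\label{eq:rec}
x_{n+1}+x_{n-1}=a-x_n^2 .
\end{equation}
For the deviations $u_n=x_n-b$ the right side becomes $b^2-x_n^2$, that is,
\begin{equation}\label{eq:recu}
u_{n+1}+u_{n-1}=-u_n(2b+u_n)=-u_n(b+x_n).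
\end{equation}
The \emph{centered coordinates} are $(p,q)=(x-b,y-b)=(u_0,u_{-1})$. In them $\beta_-=0$, $H(p,q)=(-2bp-p^2-q,\,p)$ and $R(p,q)=(q,p)$.

The recurrence \eqref{eq:rec} is symmetric under reversal of time. The involution $R$ replaces the sequence $(x_n)$ by $(x_{-1-n})$, and $R'=HR$ replaces it by $(x_{-2-n})$. Hence $R'$ is an involution as well, $RHR=R'HR'=H^{-1}$, and $R'(u_0,u_{-1})=(u_{-2},u_{-1})$. Both involutions fix $\beta_\pm$, so they exchange $W^s(\beta_\pm)$ and $W^u(\beta_\pm)$. The maps $H,R,R'$ preserve $K$ and fix $\beta_-$, so they preserve $K_0$.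

\subsection{Standard facts}

A \emph{domain} is a nonempty connected open set; domains are path connected. We use the following.
\begin{enumerate}
\item[(F1)] \emph{Jordan curve theorem.} The complement of a Jordan curve $\ell$ in the plane or the sphere has exactly two components, and each has boundary $\ell$. In the plane the bounded one is the inside, a \emph{Jordan domain} $\Delta$, and $\operatorname{int}\overline\Delta=\Delta$. A connected unbounded set that misses $\ell$ lies in the outside. If $\Delta_1\subset\Delta_2$ are Jordan domains of equal area, then $\Delta_1=\Delta_2$: the open set $\Delta_2\setminus\overline{\Delta_1}$ has area zero, so it is empty, and $\Delta_2\subset\operatorname{int}\overline{\Delta_1}=\Delta_1$.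
\item[(F2)] A plane domain $U$ is simply connected if and only if it contains the inside of every Jordan curve in $U$. A simply connected plane domain is homeomorphic to $\mathbb R^2$.
\item[(F3)] In the square $[0,1]^2$, a path from the left side to the right side meets every path from the bottom side to the top side.
\item[(F4)] \emph{Stable manifold theorem.} At a saddle fixed point $\beta$, the points whose backward orbit stays in a suitable small neighborhood form a $C^1$ arc through $\beta$ tangent to the unstable eigenvector, and $W^u(\beta)$ is the increasing union of the forward images of this arc. Thus $W^u(\beta)$ is an injectively immersed line, and $\beta$ cuts it into two \emph{branches}, which $H$ preserves if the eigenvalues are positive and exchanges if they are negative. The same holds for $W^s(\beta)$ and $H^{-1}$.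
\end{enumerate}

\subsection{Does $H$ twist the rays from $\beta_-$?}\label{sec:model}

Let $L$ be a vector field that points away from $0$, so that its integral curves, the \emph{leaves}, behave like rays from $0$. The image under $H$ of the leaf through $z$ has tangent $DH\,L(z)$ at $Hz$, and it crosses the leaf through $Hz$ clockwise when
\begin{equation}\label{eq:twistcond}
\det\big(L(Hz),\,DH\,L(z)\big)<0 .
\end{equation}
If \eqref{eq:twistcond} holds throughout an invariant domain $U$, then the image of a leaf segment from $0$ cannot enter a part of $U$ that is hidden from $0$ behind a leaf on the counterclockwise side, and Section~\ref{sec:birkhoff} turns this into a proof that nothing is hidden. So we look for $L$ satisfying \eqref{eq:twistcond}.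

We try fields adapted to the recurrence. Let $D_0$ be a function on the plane, $D_n=D_0\circ H^n$, and
\begin{equation}\label{eq:field}
\eta_n=u_n-D_n,\qquad L(z)=(\eta_0,\eta_{-1}).
\end{equation}
Then $L(Hz)=(\eta_1,\eta_0)$ and $DH\,L(z)=(-2x_0\eta_0-\eta_{-1},\,\eta_0)$ have the same second component, so the determinant factors. By \eqref{eq:recu}, $u_1+2x_0u_0+u_{-1}=u_0(x_0-b)=u_0^2$, and therefore
\begin{equation}\label{eq:det}
\det\big(L(Hz),DH\,L(z)\big)=\eta_0G,\qquad G=\eta_1+2x_0\eta_0+\eta_{-1}=u_0^2-D_1-2x_0D_0-D_{-1}.
\end{equation}

\emph{Straight rays.} For $D_0=0$ we have $L(z)=z$, and the determinant is $p^3$. The linear part of $H$ maps rays to rays and contributes nothing; the twist comes from the quadratic term, and it has the required sign only for $p<0$.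

\emph{A first correction.} Write $t^+=\max(t,0)$ and take $D_0=((-p)^+)^2/(2b)$, so $D_n=u_n^2/(2b)$ if $u_n<0$ and $D_n=0$ otherwise. Then $\eta_n$ has the sign of $u_n$, and we need $G<0$ for $p>0$ and $G>0$ for $p<0$.
\begin{itemize}
\item Let $p=v>0$ and $w_\pm=-u_{\pm1}$. By \eqref{eq:recu}, $w_++w_-=v(2b+v)>0$, so
\[
D_1+D_{-1}=\frac{(w_+^+)^2+(w_-^+)^2}{2b}\ge\frac{(w_++w_-)^2}{4b}>bv^2>v^2 ,
\]
and $G<0$. The last inequality is $b>1$, that is, $a>3$.
\item Let $p=-w<0$ and $u_{\pm1}\ge0$. Then $G=w^2-2(b-w)w^2/(2b)=w^3/b>0$.
\item Let $p=-w<0$ and $u_1<0$. Then $G\le w^3/b-u_1^2/(2b)$. For fixed $q>0$ and $w\downarrow0$ we have $u_1\to-q$, so $G<0$ and \eqref{eq:twistcond} fails.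
\end{itemize}
So a positive $u_0$ is compensated by its negative neighbors, and the first correction fails only where two consecutive terms are negative. The remedy is to switch $D_1$ off when $u_0<0$. By continuity $D_1$ must then fade out as $u_0\downarrow0$, and yet $D_1+D_{-1}$ must stay above $u_0^2$. This can be arranged on $K_0$, where the sign patterns of $(u_n)$ are restricted by Lemma~\ref{lem:K0}.

\section{Bounded orbits}\label{sec:bounded}

\subsection{Escape, and the complement of $K_0$}

\begin{lemma}\label{lem:escape}
\begin{enumerate}
\item[(a)] If $x_n<-s$ and $x_n\le x_{n-1}$, then $x_n>x_{n+1}>x_{n+2}>\cdots\to-\infty$.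
\item[(b)] If $x_n<-s$ and $x_n\le x_{n+1}$, then $x_n>x_{n-1}>x_{n-2}>\cdots\to-\infty$.
\item[(c)] $K=\{x_n\ge-s\ \text{for all }n\}=\{|x_n|\le s\ \text{for all }n\}$, and $K$ is compact.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $x^2+2x-a=(x+s)(x-b)>0$ for $x<-s$, so $x_{n+1}=a-x_n^2-x_{n-1}\le a-x_n^2-x_n<x_n$. The hypothesis now holds at $n+1$, and the sequence decreases strictly. A finite limit $x<-s$ would satisfy $2x=a-x^2$, which has no such root. Part (b) is (a) with time reversed.

(c) Suppose $x_n<-s$. If $x_n\le x_{n-1}$, then (a) applies; if $x_{n-1}<x_n$, then (b) applies at $n-1$. In both cases the orbit is unbounded. Conversely, if $x_n\ge-s$ for all $n$, then $x_n^2=a-x_{n+1}-x_{n-1}\le a+2s=s^2$. The resulting description of $K$ shows that it is closed and bounded.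
\end{proof}

The next property converts fences into open sets: a region enclosed by $K_0$ belongs to $K_0$.

\begin{proposition}\label{prop:full}
The set $\mathbb R^2\setminus K_0$ is connected.
\end{proposition}

\begin{proof}
We first show that $\mathbb R^2\setminus K$ is connected. Let $A=\{(x,y):x<-s,\ x\le y\}$. It is convex, and $H(A)\subset A$ by Lemma~\ref{lem:escape}(a). Let $E^+$ be the set of points with unbounded forward orbit. We claim that $E^+=\bigcup_{n\ge0}H^{-n}(A)$. The inclusion $\supset$ is Lemma~\ref{lem:escape}(a). Let $z_0\in E^+$ and suppose $z_n\notin A$ for all $n\ge0$. There are infinitely many $n\ge0$ with $x_n<-s$, for otherwise $x_n\ge-s$ for $n\ge N$ and then $x_n^2\le a+2s$ for $n>N$. For each such $n$, the assumption $z_n\notin A$ gives $x_{n-1}<x_n<-s$, and Lemma~\ref{lem:escape}(b) at $n-1$ gives $x_0<x_1<\dots<x_n<-s$. As $n$ can be arbitrarily large, the forward orbit is bounded, a contradiction.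

Thus $E^+$ is an increasing union of connected sets, hence connected. So is $E^-=R(E^+)$, the set of points with unbounded backward orbit. Both contain $(-s-1,-s-1)$, so $\mathbb R^2\setminus K=E^+\cup E^-$ is connected.

Consequently $\mathbb R^2\setminus K$ lies in one component of the open set $\mathbb R^2\setminus K_0$. Any other component $V$ would lie in $K$. Its boundary is nonempty and contained in $K_0$, so $K_0\cup V=K_0\cup\overline V$ would be a connected subset of $K$ strictly larger than $K_0$, which is impossible.
\end{proof}

\begin{remark}\label{rem:large}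
For $a>8$, that is $b>2$, we have $K_0=\{\beta_-\}$. Indeed, on $K$ we have $x_n^2\ge a-2s=b^2-4>0$, so each continuous function $x_n$ has constant sign on $K_0$, and it is positive at $\beta_-$. Then \eqref{eq:recu} gives $b\sup|u_n|\le2\sup|u_n|$ along each orbit in $K_0$, so $u_n\equiv0$. The closure of the inside of an invariant circle surrounding $\beta_-$ would be a connected subset of $K$ containing $\beta_-$, so for $a>8$ there is no such circle, and Proposition~\ref{prop:trap} below already yields a heteroclinic point. The theorems do not determine the set of parameters for which circles exist.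
\end{remark}

\subsection{Estimates on $K_0$}

All estimates come from one excluded region. The quadrant $Q=\{x\le0,\ y\le b\}$ contains $\beta_+$, so it meets $K$; but its boundary does not, and therefore the connected set $K_0$ stays out of it. This is the reason for working with $K_0$ instead of $K$.

\begin{lemma}\label{lem:K0}
We have $\beta_+\notin K_0$. For every orbit in $K_0$ and every $n$:
\begin{enumerate}
\item[(i)] if $x_n\le0$, then $x_{n+1}>b$ and $x_{n-1}>b$;
\item[(ii)] $x_n>-b$;
\item[(iii)] $u_n<b^2$;
\item[(iv)] if $u_n<0$, then $u_{n-1}+u_{n+1}>0$, so at least one of $u_{n\pm1}$ is positive.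
\end{enumerate}
There is $\mu\in(0,b^2)$, depending only on $a$, such that along every orbit in $K_0$ we have $u_n\le b^2-\mu$, and $u_{n\pm1}\ge\mu$ whenever $x_n\le0$.
\end{lemma}

\begin{proof}
We show that $K\cap\partial Q=\emptyset$. First observe that an orbit with
\begin{equation}\label{eq:kill}
x_{-2}\ge2b,\qquad x_{-3}\le-(3b^2-b)
\end{equation}
is not in $K$. Indeed $x_{-4}=a-x_{-3}^2-x_{-2}\le b^2-b^2(3b-1)^2=-3b^3(3b-2)$, and this is less than $-s$ because
\[
3b^3(3b-2)-(b+2)\ge 3b(3b-2)-(b+2)=(b-1)(9b+2)>0 .
\]

Let $(x_0,x_{-1})=(0,y)$ with $y\le b$. If $y<a-s$, then $x_1=a-y>s$ and the point is not in $K$. Otherwise $0<y\le b$, since $a-s=(b-1)s>0$. Then $x_{-2}=a-y^2\ge2b$ and $-x_{-3}=(a-y^2)^2+y-a$, so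
\[
-x_{-3}-(3b^2-b)=(a-y^2)^2-4b^2-(b-y)=(b-y)\big[(b+y)(b^2+4b-y^2)-1\big]\ge0,
\]
because the bracket is at least $4b^2-1>0$. So \eqref{eq:kill} holds.

Let $(x_0,x_{-1})=(x,b)$ with $x\le0$. Then $x_{-2}=2b-x\ge2b$ and $-x_{-3}=x_{-2}^2+b-a\ge4b^2-b^2-b$. Again \eqref{eq:kill} holds.

Since $K_0$ is connected, misses $\partial Q$ and contains $\beta_-\notin Q$, we get $K_0\cap Q=\emptyset$; in particular $\beta_+\notin K_0$. Applying $R$ gives $K_0\cap R(Q)=\emptyset$. For the points $z_n$ and $z_{n+1}$ these two statements are (i).

(ii) If $x_n\le0$, then $2b<x_{n+1}+x_{n-1}=a-x_n^2$ by (i), so $x_n^2<b^2$.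

(iii) Suppose $x_n\ge b^2+b$. Then $x_{n+1}+x_{n-1}\le a-b^2(b+1)^2=b(2-2b^2-b^3)<0$, so $x_{n+\epsilon}<0$ for some $\epsilon=\pm1$. By (i), $x_{n+2\epsilon}>b$, so $x_n=a-x_{n+\epsilon}^2-x_{n+2\epsilon}<a-b=b^2+b$, a contradiction.

(iv) This follows from \eqref{eq:recu} and (ii).

Finally, $b^2-u_0$ is positive on the compact set $K_0$, and $u_1$ and $u_{-1}$ are positive on the compact set $K_0\cap\{x\le0\}$. Let $\mu\in(0,b^2)$ be a common lower bound; it serves for every $n$ because $K_0$ is invariant.
\end{proof}

\section{A trap bounded by $W^u(\beta_+)$}\label{sec:trap}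

To force a heteroclinic point we need an explicit piece of $W^u(\beta_+)$ that goes around $\beta_-$. We follow one branch as a graph across the square $[-s,s]^2$ and apply $H$ once more, which bends the graph into a parabola-like arc.

\begin{lemma}\label{lem:graph}
There is a strictly increasing continuous function $g$ on $[-s,s]$ with $g(-s)=-s$, $g(x)\le x$ and $g(x)\le-1$, whose graph lies in $W^u(\beta_+)$.
\end{lemma}

\begin{proof}
The unstable eigenvector at $\beta_+$ is $(\lambda_+,1)$ with $\lambda_+=s+\sqrt{s^2-1}>1$. By (F4), the branch that enters $\{x>-s\}$ is preserved by $H$ and has an initial arc that is a $C^1$ graph $y=g(x)$ over some $[-s,\xi]$, $-s<\xi\le-1$, with $0\le g'\le1$; hence $g(x)\le x$. The image of such an arc is $\{(\chi(x),x):-s\le x\le\xi\}$ with $\chi(x)=a-x^2-g(x)$. Since $\chi'=-2x-g'\ge1$ for $x\le-1$, the image is a graph over $[-s,\chi(\xi)]$ with slopes in $(0,1]$. It is again an initial arc of the same branch, and two initial arcs are nested. As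
\[
\chi(\xi)-\xi\ge a-2\xi-\xi^2=(\xi+s)(b-\xi)>0 ,
\]
the new graph extends the old one. The gain $(\xi+s)(b-\xi)$ is bounded below on $[\xi_0,-1]$ for each $\xi_0>-s$, so after finitely many steps the graph covers $[-s,-1]$. The image of the part over $[-s,-1]$ is a graph with values in $[-s,-1]$ and slopes in $(0,1]$ over $[-s,\,a-1-g(-1)]$. This interval contains $[-s,s]$, because $g(-1)\le-1$ and $a=sb>s$.
\end{proof}

With $g$ as in the lemma put $\chi(y)=a-y^2-g(y)$ for $-s\le y\le s$. The image of the graph of $g$ is the arc
\[
\mathcal A=\{(\chi(y),y):-s\le y\le s\}\subset W^u(\beta_+).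
\]
We have $\chi(-s)=-s$ and $\chi(s)=-2s-g(s)<-s$. For $-s<y\le-1$, the bound $g(y)\le y$ gives $\chi(y)+s\ge a+s-y^2-y=(y+s)(s-1-y)>0$. For $-1\le y\le b$, the bound $g\le-1$ gives $\chi(y)\ge a+1-b^2=2b+1$. So the smallest $y_1>-s$ with $\chi(y_1)=-s$ satisfies $b<y_1<s$, and the bounded open set
\[
\Omega=\{(x,y):-s<y<y_1,\ -s<x<\chi(y)\}
\]
contains $\beta_-$. Its boundary consists of an arc of $\mathcal A$, which starts at $\beta_+$, and the segment $\{-s\}\times(-s,y_1]$. A point $(x_0,x_{-1})=(-s,y)$ of this segment has $x_1=-2s-y<-s=x_0$, so its forward orbit is unbounded by Lemma~\ref{lem:escape}(a).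

\begin{proposition}\label{prop:trap}
If $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$, then $W^s(\beta_-)\cup W^u(\beta_-)\subset K_0$.
\end{proposition}

\begin{proof}
Suppose some point of $W^s(\beta_-)$ is not in $K$. By Lemma~\ref{lem:escape}(c) its orbit has a term $x_n<-s$, so $z_n\in W^s(\beta_-)$ lies outside $\overline\Omega$. The arc of $W^s(\beta_-)$ from $\beta_-\in\Omega$ to $z_n$ meets $\partial\Omega$. Points of $W^s(\beta_-)$ have bounded forward orbits, so the meeting point is not on the segment. It is therefore on $\mathcal A\subset W^u(\beta_+)$, contrary to the hypothesis. Hence $W^s(\beta_-)\subset K$. This set is connected and contains $\beta_-$, so it lies in $K_0$, and so does $W^u(\beta_-)=R\,W^s(\beta_-)$.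
\end{proof}

\section{From bounded invariant manifolds to an interior point}\label{sec:interior}

From here on we use the centered coordinates $(p,q)$, so $\beta_-=0$. The goal of this section is the following.

\begin{proposition}\label{prop:interior}
If $W^s(0)\cup W^u(0)\subset K_0$, then $0\in\operatorname{int}K_0$.
\end{proposition}

The hypothesis puts two curves in $K_0$, and we want an open set. By Proposition~\ref{prop:full} it suffices to fence in each of the four sectors at $0$ by arcs of these curves. The dynamics near the saddle stretches any arc of $W^u(0)$ that starts on the local stable manifold and enters a sector into such a fence. So we need arcs of $W^u(0)$ on both sides of $W^s(0)$. We find a homoclinic point by symmetry (Lemma~\ref{lem:homoclinic}), show that $W^u(0)$ and $W^s(0)$ share no arc (Lemma~\ref{lem:noconn}), and then preservation of area forces $W^u(0)$ to both sides. Transversality is not needed.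

\subsection{Entire parametrizations}

The eigenvalues of $DH(0)$ are $\lambda=-b-\sqrt{b^2-1}<-1$ and $1/\lambda$, and $(\lambda,1)$ is an eigenvector for $\lambda$. Put $\nu=\lambda^2>1$. The formulas for $H,R,R'$ define polynomial automorphisms of $\mathbb C^2$, denoted by the same letters and satisfying the same identities.

The local unstable manifold of $0$ in $\mathbb C^2$ is a holomorphic disc on which $H$ acts as a germ with multiplier $\lambda$. By Koenigs' theorem, a holomorphic germ $t\mapsto\lambda t+\cdots$ with $|\lambda|\ne0,1$ is holomorphically conjugate to $t\mapsto\lambda t$. So there is a holomorphic embedding $\psi^u$ of a small disc into $\mathbb C^2$ with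
\[
\psi^u(0)=0,\qquad(\psi^u)'(0)=(|\lambda|,-1),\qquad H\psi^u(t)=\psi^u(\lambda t).
\]
Its Taylor coefficients $a_n$ are real: comparing coefficients of $t^n$, $n\ge2$, expresses $(DH(0)-\lambda^n)a_n$ as a real polynomial in $a_1,\dots,a_{n-1}$, and $\lambda^n$ is not an eigenvalue. The formula $\psi^u(t)=H^n\psi^u(t/\lambda^n)$ extends $\psi^u$ to an entire map $\mathbb C\to\mathbb C^2$ with the same functional equation. It is an injective immersion, because $H^{-n}$ reduces both properties to the small disc. A small real interval about $0$ is mapped to an arc of real points whose backward orbits stay near $0$, hence onto a neighborhood of $0$ in the arc of (F4); applying $H^n$ gives $\psi^u(\mathbb R)=W^u(0)$. Put $\psi^s=R'\psi^u$. It is an entire injective immersion with $\psi^s(\mathbb R)=W^s(0)$, and, since $HR'=R'H^{-1}$ and $R=H^{-1}R'$,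
\begin{equation}\label{eq:psi}
H\psi^u(t)=\psi^u(\lambda t),\quad H\psi^s(t)=\psi^s(t/\lambda),\quad R'\psi^u(t)=\psi^s(t),\quad R\psi^u(t)=\psi^s(\lambda t).
\end{equation}
The branches are $\Gamma_\pm=\{\psi^u(\pm t):t>0\}$ and $\Sigma_\pm=\{\psi^s(\pm t):t>0\}$. As $\lambda<0$, the map $H$ exchanges $\Gamma_+$ with $\Gamma_-$ and $\Sigma_+$ with $\Sigma_-$; the map $R'$ exchanges $\Gamma_\pm$ with $\Sigma_\pm$; and $R$ exchanges $\Gamma_\mp$ with $\Sigma_\pm$.

\subsection{No common arc}

If a branch of $W^u(0)$ coincided with a branch of $W^s(0)$, the loop would be invariant under $H^2$ and would produce no arcs inside the sectors. This is excluded because $\psi^u$ and $\psi^s$ are entire, which is where we use that $H$ and $H^{-1}$ are defined and holomorphic on all of $\mathbb C^2$. A common arc gives a local change of parameter $\varphi$ with $\psi^u=\psi^s\circ\varphi$, and the difficulty is to continue $\varphi$. For this we use \emph{Rad\'o's theorem}: a continuous function on an open subset of $\mathbb C$ that is holomorphic off its zero set is holomorphic.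

\begin{lemma}\label{lem:noconn}
There is no nondegenerate interval $I_0\subset\mathbb R$ with $\psi^u(I_0)\subset\psi^s(B_0)$ for a compact interval $B_0\subset\mathbb R$.
\end{lemma}

\begin{proof}
Since $\psi^s$ is an immersion, for each $\tau_0\in\mathbb C$ there are holomorphic coordinates $(\zeta_1,\zeta_2)$ near $\psi^s(\tau_0)$ in which $\psi^s(\tau)=(\tau-\tau_0,0)$ for $\tau$ near $\tau_0$. This yields a continuation principle.

\smallskip
$(\ast)$ \emph{If $t_i\to t_0$, $t_i\ne t_0$, $\tau_i\to\tau_0$ and $\psi^u(t_i)=\psi^s(\tau_i)$, then $\psi^u=\psi^s\circ\varphi$ near $t_0$ with $\varphi$ holomorphic.}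
\smallskip

\noindent Indeed, $\psi^u(t_0)=\psi^s(\tau_0)$, and $\zeta_2\circ\psi^u$ vanishes at $t_i$ for large $i$, hence near $t_0$ by the identity theorem; take $\varphi=\tau_0+\zeta_1\circ\psi^u$.

Let $\mathcal P$ be the open set of $t\in\mathbb C^*=\mathbb C\setminus\{0\}$ near which $\psi^u=\psi^s\circ\varphi$ with $\varphi$ holomorphic. As $\psi^s$ is injective, $\varphi$ is a well-defined holomorphic function on $\mathcal P$; as $\psi^u$ is injective, $\varphi$ is injective and has no zero. Suppose $I_0$ exists. Since $\psi^s$ maps $B_0$ homeomorphically onto its image, $\psi^u=\psi^s\circ\tau$ on $I_0$ with $\tau$ continuous, and $(\ast)$ shows that a point $t_0\ne0$ of $I_0$ lies in $\mathcal P$. Let $\mathcal O$ be the component of $\mathcal P$ containing $t_0$.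

\emph{$\mathcal O=\mathbb C^*$.} Let $t_i\in\mathcal O$ converge to $t_*\in\mathbb C^*\setminus\mathcal O$. Then $|\varphi(t_i)|\to\infty$: otherwise a subsequence of $\varphi(t_i)$ converges, and by $(\ast)$ a disc about $t_*$ lies in $\mathcal P$ and meets $\mathcal O$, so $t_*\in\mathcal O$. Hence the function $f$ equal to $1/\varphi$ on $\mathcal O$ and to $0$ on $\mathbb C^*\setminus\mathcal O$ is continuous on $\mathbb C^*$ and holomorphic off its zero set $\mathbb C^*\setminus\mathcal O$. By Rad\'o's theorem it is holomorphic on $\mathbb C^*$. Suppose it has a zero $t_*$. Then $f$ is not constant, so it is open, and for every $\varepsilon>0$ each $\tau$ of large modulus satisfies $1/\tau=f(t)$, that is $\tau=\varphi(t)$, for some $t$ with $|t-t_*|<\varepsilon$. So $\psi^s(\tau)\to\psi^u(t_*)$ as $\tau\to\infty$, and $\psi^s$ is bounded and entire, hence constant by Liouville's theorem. This is false, so $f$ has no zero.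

\emph{The form of $\varphi$.} Now $\varphi:\mathbb C^*\to\mathbb C^*$ is holomorphic and injective. At an essential singularity every punctured neighborhood has dense image (Casorati--Weierstrass), which would meet the open image of a disjoint disc. So $0$ and $\infty$ are not essential singularities, and $\varphi$ is a rational map that is injective on $\mathbb C^*$, hence a M\"obius map. It takes the values $0,\infty$ only at $0,\infty$, so $\varphi(t)=ct$ or $\varphi(t)=c/t$ with $c\ne0$. In the first case \eqref{eq:psi} gives $\psi^s(c\lambda t)=\psi^u(\lambda t)=H\psi^s(ct)=\psi^s(ct/\lambda)$, which contradicts injectivity as $\lambda^2\ne1$. In the second case $\psi^u(t)=\psi^s(c/t)\to0$ as $t\to\infty$, so $\psi^u$ is constant by Liouville's theorem, which is false.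
\end{proof}

\subsection{A symmetric homoclinic point}

A point of $W^u(0)$ fixed by $R'$ lies in $W^s(0)$ as well, and the fixed points of $R'$ are the zeros of $d=u_0-u_{-2}$. If $d$ had no zero on $\Gamma_+$, the even terms of an orbit in $\Gamma_+$ would increase, and, being bounded, the orbit would approach a $2$-cycle monotonically. The $2$-cycle of $H$ has coordinates $c,c'$ with $c+c'=2$ and $cc'=4-a$, and $DH^2$ has trace $4cc'-2=14-4a<2$ there. So it has no positive eigenvalue, and one expects that a monotone approach is impossible. The proof makes this precise.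

\begin{lemma}\label{lem:homoclinic}
Assume $W^u(0)\subset K_0$. Then $d\circ\psi^u(t)>0$ for small $t>0$, and $d\circ\psi^u$ has a zero in $(0,\infty)$.
\end{lemma}

\begin{proof}
At $\psi^u(t)$ we have $u_0=|\lambda|t+O(t^2)$, and $u_{-2}$, the first coordinate of $\psi^u(t/\nu)$, equals $t/|\lambda|+O(t^2)$. So $d>0$ for small $t>0$. Suppose $d>0$ on all of $\Gamma_+$ and take an orbit with $z_0\in\Gamma_+$. It is bounded, and $z_{2k}\in\Gamma_+$ for all $k\in\mathbb Z$, so $x_{2k}$ increases strictly from $b$ (as $k\to-\infty$) to a finite limit $c>b$ (as $k\to+\infty$). Put $e_k=c-x_{2k}\in(0,c)$, which decreases strictly to $0$, and $y_k=x_{2k+1}$. By \eqref{eq:rec},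
\begin{equation}\label{eq:evenodd}
y_k+y_{k-1}=a-x_{2k}^2,\qquad y_k^2=a-x_{2k+2}-x_{2k}.
\end{equation}
So $y_k+y_{k-1}$ decreases strictly to $a-c^2$, and $(y_k+y_{k-1})(y_k-y_{k-1})=e_{k+1}-e_{k-1}<0$. If $a-c^2\ge0$, the sums are positive and $y_k$ decreases; if $a-c^2<0$, the sums are eventually negative and $y_k$ eventually increases. Being bounded, $y_k$ has a limit $c'$, with $2c'=a-c^2$ and $2c=a-c'^2$. Subtracting gives $(c'-c)(c'+c-2)=0$. If $c'=c$, then $c\in\{b,-s\}$, contrary to $c>b$. So $c'=2-c$, and $2c'=a-c^2$ becomes $cc'=2c-c^2=4-a$. Subtracting the limiting relations from \eqref{eq:evenodd} and writing $\delta_k=y_k-c'$,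
\begin{equation}\label{eq:delta}
\delta_k(y_k+c')=e_k+e_{k+1}>0,\qquad \delta_k+\delta_{k-1}=e_k(2c-e_k)>0 .
\end{equation}

If $c'<0$, then $y_k+c'<0$ for large $k$, so $\delta_k<0$ by the first relation, contradicting the second.

Let $c'\ge0$. Then $y_k+y_{k-1}>2c'\ge0$ and $y_k<y_{k-1}$, so $y_{k-1}>0$ for every $k$, and $\delta_k>0$ by the first relation. Since $a>3$, we have $4cc'=16-4a<4$; choose $\varepsilon>0$ with $2c(2c'+\varepsilon)<4$. For large $k$ both $y_k+c'$ and $y_{k-1}+c'$ are less than $2c'+\varepsilon$, so by \eqref{eq:delta}
\[
e_{k+1}+2e_k+e_{k-1}=\delta_k(y_k+c')+\delta_{k-1}(y_{k-1}+c')\le(2c'+\varepsilon)\,2c\,e_k<4e_k .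
\]
Thus $e_{k-1}-e_k<e_k-e_{k+1}$ for large $k$. The positive numbers $e_k-e_{k+1}$ eventually increase, which is incompatible with $e_k\to0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:interior}}

\emph{Step 0: a linearizing box.} Let $\Lambda(X,Y)=(\nu X,\nu^{-1}Y)$. By the Hartman--Grobman theorem there are neighborhoods $N_1\subset N$ of $0$ with $H^2(N_1)\subset N$ and a homeomorphism $h=(X,Y)$ of $N$ onto an open subset of $\mathbb R^2$, with $h(0)=0$ and $h\circ H^2=\Lambda\circ h$ on $N_1$. Dilations and the reflections in the axes commute with $\Lambda$, so we may assume $[-1,1]^2\subset h(N_1)$. We call $h^{-1}([-1,1]^2)$ the \emph{box} and describe its points by $(X,Y)$. If a point and its image under $\Lambda^{\pm1}$ both lie in $[-1,1]^2$, then $\Lambda^{\pm1}$ represents $H^{\pm2}$ at that point.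

For small $\delta$ the arc $\psi^u[-\delta,\delta]$ lies in the box, and $h\psi^u(t)=\Lambda^kh\psi^u(t/\nu^k)$ shows that $Y=0$ on it. So $X\circ\psi^u$ is continuous and injective on $[-\delta,\delta]$, hence strictly monotone, and its image contains a neighborhood of $0$. The same holds for $Y\circ\psi^s$. After a further dilation and reflections, the four half-axes of the box are initial arcs of the branches: $\Gamma_\pm$ along $\{Y=0,\pm X>0\}$ and $\Sigma_\pm$ along $\{X=0,\pm Y>0\}$. Let $S_1,\dots,S_4$ be the open quadrants of $(-1,1)^2$ in the usual order. Thus $S_1$ is bounded by $\Gamma_+,\Sigma_+$; $S_2$ by $\Gamma_-,\Sigma_+$; $S_3$ by $\Gamma_-,\Sigma_-$; and $S_4$ by $\Gamma_+,\Sigma_-$.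

Let $\phi\in\{H,R,R'\}$. By \eqref{eq:psi}, $\phi^{-1}$ maps the axes of the box to a union of four initial arcs of branches, and these agree with the axes in a small sub-box $\{|X|,|Y|<\varepsilon\}$, since the remaining parts are compact and avoid $0$. So $\phi$ maps each open quadrant of a small sub-box into a single $S_j$, and $\overline{S_j}$ contains initial arcs of the images of the two bounding branches, which determines $j$. Therefore, near $0$,
\begin{equation}\label{eq:quadr}
R':S_1\to S_1,\qquad R:S_2\to S_2,\qquad H:S_3\to S_1,\qquad H:S_4\to S_2 .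
\end{equation}

\emph{Step 1: a homoclinic loop.} Let $t_h$ be the least positive zero of $d\circ\psi^u$, given by Lemma~\ref{lem:homoclinic}. The point $\psi^u(t_h)$ is fixed by $R'$, so $\psi^u(t_h)=\psi^s(t_h)$. Since $d\circ R'=-d$, we have $d>0$ on $\psi^u(0,t_h)$ and $d<0$ on $\psi^s(0,t_h)$. Hence $\ell=\psi^u[0,t_h]\cup\psi^s[0,t_h]$ is a Jordan curve. Let $\Delta$ be its inside and $\Delta^{\rm out}$ its outside. The Jordan domain $H^2\Delta$ has boundary $H^2\ell=\psi^u[0,\nu t_h]\cup\psi^s[0,t_h/\nu]$, and $\psi^u(\nu t_h)=\psi^s(t_h/\nu)\in\ell$, so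
\begin{equation}\label{eq:loop}
\gamma\subset H^2\ell\subset\ell\cup\gamma,\qquad \gamma=\psi^u(t_h,\nu t_h).
\end{equation}
Moreover $\Delta\cap H^2\Delta\ne\emptyset$. Indeed, a small sub-box meets $\ell$ exactly in the two positive half-axes, and $\Delta$ contains one of the two components of the sub-box minus $\ell$, because $0\in\partial\Delta$. That component contains a point $e=\pm(\varepsilon,\varepsilon)$ together with $\Lambda e$, and then $H^2e\in\Delta\cap H^2\Delta$.

\emph{Step 2: $\gamma$ meets both $\Delta$ and $\Delta^{\rm out}$.} If $\gamma$ misses $\Delta$, then the connected set $\Delta$ misses $H^2\ell$ by \eqref{eq:loop} and meets $H^2\Delta$, so $\Delta\subset H^2\Delta$. If $\gamma$ misses $\Delta^{\rm out}$, then the connected unbounded set $\Delta^{\rm out}$ misses $H^2\ell$ and so lies outside it; hence $H^2\Delta\subset\operatorname{int}\overline\Delta=\Delta$. In both cases $H^2\Delta=\Delta$ by (F1), since $H$ preserves area. Then $\gamma\subset H^2\ell=\ell$, and $\gamma$ misses $\psi^u[0,t_h]$ by injectivity, so $\gamma\subset\psi^s[0,t_h]$. This contradicts Lemma~\ref{lem:noconn}.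

\emph{Step 3: arcs entering $S_1$ and $S_2$.} Follow $\gamma$ from a point in $\Delta$ to a point in $\Delta^{\rm out}$. Let $k_1$ be the first point not in $\Delta$ and $k_2$ the last point in $\overline\Delta$. Both lie on $\ell$ and not on $\psi^u[0,t_h]$, so they lie on $\psi^s(0,t_h)$. The part of the path before $k_1$, reversed, and the part after $k_2$ are arcs $\gamma_1,\gamma_2\subset W^u(0)$ starting at $k_1,k_2$, with $\gamma_1\setminus\{k_1\}\subset\Delta$ and $\gamma_2\setminus\{k_2\}\subset\Delta^{\rm out}$.

Choose $j$ so large that $H^{2j}\psi^s(0,t_h)=\psi^s(0,\nu^{-j}t_h)$ is a segment $T=\{0\}\times(0,Y_0)$ with $Y_0<1$, and put $\ell'=H^{2j}\ell$, $\Delta'=H^{2j}\Delta$. For $y\in T$, the curve $\ell'$ minus a small open subsegment of $T$ about $y$ is compact and avoids $y$. So a small open square centered at $y$ meets $\ell'$ exactly in its vertical midline. Each of its two halves, one in $S_1$ and one in $S_2$, lies inside or outside $\ell'$, and by (F1) one lies inside and the other outside. A square about $y$ contains small squares about the nearby points of $T$, so the choice of the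 half that lies in $\Delta'$ is locally constant along $T$, hence constant. Consequently, of the initial parts of $H^{2j}\gamma_1$ and $H^{2j}\gamma_2$, without their starting points, one lies in $S_1$ and the other in $S_2$.

Apply $H^{2i}$ with $i$ large and shorten the arcs so that their first $i$ images stay in the box. We obtain, for $S=S_1$ and for $S=S_2$ and in every neighborhood of $0$, an arc $\gamma^u\subset W^u(0)$ that starts on the positive $Y$-axis and otherwise lies in $S$. By \eqref{eq:psi} and \eqref{eq:quadr}, applying $R'$ if $S=S_1$ and $R$ if $S=S_2$ gives an arc $\gamma^s\subset W^s(0)$ that starts on the half of the $X$-axis bounding $S$ and otherwise lies in $S$.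

\emph{Step 4: the fence.} Let $S=S_1$; for $S_2$ replace $X$ by $-X$. Parametrize $\gamma^u$ by $\tau\in[0,1]$, so $X(0)=0$, $X(\tau)>0$ for $\tau>0$, and $0<Y(\tau)<1$. Take $m$ with $\nu^mX(1)\ge1$ and let $\tau_m$ be the first $\tau$ with $\nu^mX(\tau)=1$. The part $\tau\le\tau_m$ stays in $\overline S=[0,1]^2$ under $\Lambda^i$ for $0\le i\le m$. So its image under $H^{2m}$ is a path $f^u\subset\overline S\cap W^u(0)$ from the left side to the right side on which $Y>0$. The same construction with $\gamma^s$, $H^{-2}$ and the roles of $X,Y$ exchanged gives a path $f^s\subset\overline S\cap W^s(0)$ from the bottom side to the top side on which $X>0$.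

Let $e\in S$ satisfy $X(e)<\min_{f^s}X$ and $Y(e)<\min_{f^u}Y$, and suppose $e\notin K_0$. By Proposition~\ref{prop:full} there is a path in $\mathbb R^2\setminus K_0$ from $e$ to a point outside the box. Stop it at its first point $e'$ on $\partial S$. The left and bottom sides lie in $W^s(0)\cup W^u(0)\subset K_0$, so $e'$ is on the right or top side. If it is on the right side, the horizontal segment from the left side to $e$ followed by the path joins left to right in $\overline S$ and misses $f^s\subset K_0$, contradicting (F3). If it is on the top side, the vertical segment from the bottom side to $e$ followed by the path misses $f^u$, again contradicting (F3). So the points of $S_1$ and $S_2$ near $0$ belong to $K_0$. By \eqref{eq:quadr} and $H^{-1}(K_0)=K_0$ so do the points of $S_3$ and $S_4$ near $0$, and the axes lie in $K_0$ by hypothesis. Hence $0\in\operatorname{int}K_0$. \hfill$\square$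

\section{A foliation twisted by $H$ on $K_0$}\label{sec:twist}

This section and the next do not use the hypotheses of Sections~\ref{sec:trap} and~\ref{sec:interior}; they hold for every $a>3$.

\subsection{The vector field}

We return to fields of the form \eqref{eq:field}. At an index with $u_0=-w<0$ and $x_0>0$, formula \eqref{eq:det} allows any $D_0<w^2/(2x_0)$, provided $D_{\pm1}=0$; for $x_0\le0$ it allows any $D_0\ge0$. As a switch we use the product of the two neighbors: on $K_0$ the neighbors of a negative term are not both negative, so the product is positive exactly when both are positive. Let $\sigma>0$ be a constant, fixed below. Define $D(u_-,u,u_+)=0$ for $u\ge0$, and for $u=-w<0$, with $x=b-w$ and $\omega=(u_-u_+)^+$,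
\begin{equation}\label{eq:D}
D(u_-,u,u_+)=\frac{w^2\,\omega}{2x^+\omega+\sigma w^2(b+x^+)^2}\ \ge0 .
\end{equation}
For $\omega>0$ this reads $1/D=2x^+/w^2+\sigma(b+x^+)^2/\omega$. So $D$ stays below the allowed value $w^2/(2x^+)$, is close to it when $\sigma$ is small relative to $\omega/w^2$, and vanishes linearly in $\omega$. Put $D_n=D(u_{n-1},u_n,u_{n+1})$ and define $\eta_n$ and $L$ by \eqref{eq:field}. Since $D_n>0$ only if $u_n<0$, the sign of $\eta_n$ is that of $u_n$. Since $D$ is symmetric in $u_\pm$ and $R$ replaces $u_n$ by $u_{-1-n}$, we have $D_{-1}=D_0\circ R$ and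
\begin{equation}\label{eq:RL}
L(Rz)=R\,L(z).
\end{equation}

\begin{lemma}\label{lem:lip}
The field $L$ is locally Lipschitz on $\mathbb R^2$, and $L(z)\cdot z\ge|z|^2$.
\end{lemma}

\begin{proof}
The inequality holds because $L(z)\cdot z=|z|^2-pD_0-qD_{-1}$, $pD_0\le0$ and $qD_{-1}\le0$. As $D_{-1}=D_0\circ R$, it remains to show that $D_0$ is Lipschitz on every disc $B$. It vanishes for $p\ge0$. For $p=-w<0$ put $S=u_1+u_{-1}=w(2b-w)$, so $\omega=(q(S-q))^+$, and put $\varrho=\omega/w^2$. Then
\[
D_0=w^2\,\Phi(\varrho,x^+),\qquad \Phi(\varrho,\xi)=\frac{\varrho}{2\xi\varrho+\sigma(b+\xi)^2},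
\]
and $\Phi$ is smooth on $[0,\infty)^2$, since the denominator is at least $\sigma b^2$. Where $\omega>0$, the number $q$ lies between $0$ and $S$, so $\omega\le S^2/4$, $|q|\le|S|$ and $|S-2q|\le|S|$. Hence $\varrho\le(2b-w)^2/4$, and
\[
\partial_q\varrho=\frac{S-2q}{w^2},\qquad\partial_w\varrho=\frac{q(2b-2w)}{w^2}-\frac{2\varrho}{w}
\]
are $O(1/w)$ on $B$. So on $B$ we have $D_0=O(w^2)$, which makes $D_0$ continuous across $p=0$, and $D_0$ is smooth with gradient $O(w)$, bounded by a constant $C$, off the lines $p=0$, $p=-b$, $q=0$ and the parabola $q=S$. A segment in $B$ that is not contained in one of the lines meets these curves in finitely many points, so $|D_0(z)-D_0(z')|\le C|z-z'|$ for its endpoints; by continuity this holds for all $z,z'\in B$.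
\end{proof}

\subsection{Leaves and polar coordinates}

Let $(\alpha,r)$ be the standard polar coordinates on $\mathbb R^2\setminus\{0\}$ and let $L_r,L_\alpha$ be the components of $L$ in the orthonormal polar frame. By Lemma~\ref{lem:lip}, $L_r\ge r>0$. So the integral curves of $L$ are the graphs of the solutions of
\begin{equation}\label{eq:ode}
\frac{d\alpha}{dr}=\frac{L_\alpha}{rL_r},
\end{equation}
whose right side is locally Lipschitz and $2\pi$-periodic in $\alpha$, hence bounded for $r$ in compact subsets of $(0,\infty)$. Solutions are therefore unique, defined for all $r\in(0,\infty)$, and depend continuously on the initial value. Let $\alpha=A_\theta(r)$ be the solution with $A_\theta(1)=\theta$, and call its graph the \emph{leaf} $\mathcal F_\theta$, directed outward. The map $(\theta,r)\mapsto(A_\theta(r),r)$ is a continuous bijection $\mathbb T\times(0,\infty)\to\mathbb R^2\setminus\{0\}$ that preserves $r$, hence a homeomorphism on each compact annulus and so globally. Its inverse is written $(\Theta,r)$. These are the topological polar coordinates of Theorem~\ref{thm:B}; here $r=|z|$. Because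 graphs of distinct solutions do not cross, the lift of $\Theta$ is an increasing function of the lift of $\alpha$ on each circle. We write $[0,z]$ for the leaf segment from $0$ to $z$, including both endpoints; it is an arc.

By \eqref{eq:RL}, $R$ maps leaves to leaves, and $\Theta\circ R=\pi/2-\Theta$. On $\{p=0\}$ we have $\eta_0=0$, and on $\{q=0\}$ we have $\eta_{-1}=0$, so the four half-axes are leaves. For $j\ne0$ with coordinates $(\theta,r_0)$ and $0<\delta<\min(\pi,r_0)$, the set $N=\{|\Theta-\theta|<\delta,\ |r-r_0|<\delta\}$ is a \emph{leaf box} about $j$. The leaf $\mathcal F_\theta$ cuts it into the halves $N^+=N\cap\{\theta<\Theta<\theta+\delta\}$, on the counterclockwise side, and $N^-$, on the clockwise side.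

\subsection{The twist inequality}

Let $\mu$ be as in Lemma~\ref{lem:K0}. Choose $\kappa_0\in(0,\frac1{20}]$ with $(1+\kappa_0)(b^2-\mu)<b^2$, put
\[
\kappa_1=3b^{3/2},\qquad M=\max_{\kappa_0\le\kappa\le\kappa_1}\frac{(1+\kappa)^2}{\kappa},
\]
and fix $\sigma>0$ with
\begin{equation}\label{eq:sigma}
\sigma\le\frac1{16b^2},\qquad\sigma<\frac{\mu}{b^4},\qquad\sigma M<\min\Big(2b(b-1),\frac1{10}\Big).
\end{equation}
These choices depend only on $a$.

\begin{lemma}\label{lem:twist}
If $z\in K_0$ and $p\ne0$, then $\det\big(L(Hz),DH\,L(z)\big)<0$.
\end{lemma}

\begin{proof}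
By \eqref{eq:det} we must show that $G$ and $u_0=p$ have opposite signs.

\emph{The case $u_0=-w<0$.} If $D_1>0$, then $u_1<0$ and $u_0u_2>0$, so both neighbors of the negative term $u_1$ are negative, contrary to Lemma~\ref{lem:K0}(iv). So $D_1=0$, and $D_{-1}=0$ by the same argument with $u_{-1},u_{-2}$. Thus $G=w^2-2x_0D_0$. If $x_0\le0$ or $D_0=0$, then $G\ge w^2>0$. Otherwise $2x_0D_0<w^2$ by \eqref{eq:D}.

\emph{The case $u_0=v>0$.} Here $D_0=0$, and we must show
\begin{equation}\label{eq:goal}
D_1+D_{-1}>v^2 .
\end{equation}
Let $\epsilon\in\{+,-\}$ denote a \emph{side}, and put $w_\epsilon=-u_{\epsilon1}$ and $\kappa_\epsilon=u_{\epsilon2}/v$. By \eqref{eq:recu} at the indices $0$ and $\epsilon1$,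
\begin{equation}\label{eq:wk}
w_++w_-=v(2b+v),\qquad w_\epsilon(2b-w_\epsilon)=v(1+\kappa_\epsilon),
\end{equation}
and $v\le b^2-\mu$ by Lemma~\ref{lem:K0}.

Suppose $w_\epsilon\ge b$ on some side, that is $x_{\epsilon1}\le0$. Then $u_{\epsilon2}\ge\mu$ by Lemma~\ref{lem:K0}, so the switch is on, and \eqref{eq:D} and \eqref{eq:sigma} give $D_{\epsilon1}=vu_{\epsilon2}/(\sigma b^2)\ge v\mu/(\sigma b^2)>vb^2>v^2$. From now on $w_\pm<b$.

On a side with $w=w_\epsilon>0$ and $\kappa=\kappa_\epsilon>0$ we have $x=b-w\in(0,b)$, $\omega=\kappa v^2$ and $w(b+x)=v(1+\kappa)$, so \eqref{eq:D} becomes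
\begin{equation}\label{eq:Dk}
D_{\epsilon1}=\frac{w^2}{2x+\sigma(1+\kappa)^2/\kappa}.
\end{equation}
Suppose $w>0$ and $\kappa\ge\kappa_1$ on some side; this is the regime where $v$ is small compared with $w$ and $D$ fades out. Then $w>v(1+\kappa)/(2b)$ by \eqref{eq:wk} and $(1+\kappa)^2\le4\kappa^2$, so
\[
D_{\epsilon1}>v^2\frac{(1+\kappa)^2}{8b^3+16b^2\sigma\kappa}\ge v^2\frac{(1+\kappa)^2}{8b^3+\kappa}>v^2,
\]
because $(1+\kappa)^2>\kappa^2+\kappa\ge9b^3+\kappa$. From now on $\kappa_\epsilon<\kappa_1$ on each side with $w_\epsilon>0$. Call a side \emph{good} if $w_\epsilon>0$ and $\kappa_\epsilon\ge\kappa_0$. On a good side \eqref{eq:Dk} gives $D_{\epsilon1}>w_\epsilon^2/(2b+\sigma M)$, which is almost the value $w_\epsilon^2/(2b)$ of Section~\ref{sec:model}.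

If both sides are good, then by \eqref{eq:wk} and $\sigma M<2b^2-2b$,
\[
D_1+D_{-1}>\frac{(w_++w_-)^2}{2(2b+\sigma M)}>\frac{2b^2}{2b+\sigma M}\,v^2>v^2 .
\]

Suppose that one side is not good; we call it $+$, the statement \eqref{eq:goal} being symmetric in the two sides. We show that $w_+$ is small, so that the side $-$ carries the inequality alone. The map $w\mapsto w(2b-w)$ is an increasing bijection $[0,b]\to[0,b^2]$, and $v(1+\kappa_0)<b^2$ by the choice of $\kappa_0$. Let $\hat w\in(0,b)$ solve $\hat w(2b-\hat w)=v(1+\kappa_0)$; then $\hat w<v(1+\kappa_0)/b$. Either $w_+\le0$, or $0<w_+<b$ and $w_+(2b-w_+)<v(1+\kappa_0)$; in both cases $w_+<\hat w$. Using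
\[
\frac1{2b-\hat w}=\frac1{2b}+\frac{\hat w}{2b(2b-\hat w)}\le\frac1{2b}+\frac{\hat w}{2b^2},\qquad
\frac{(1+\kappa_0)\hat w}{2b^2}<\frac{(1+\kappa_0)^2}{2b^3}\,v<v,
\]
we get from \eqref{eq:wk}
\[
\frac{w_-}{v}>2b+v-\frac{\hat w}{v}=2b+v-\frac{1+\kappa_0}{2b-\hat w}>2b-\frac{1.05}{2b}>1.475\,b .
\]
In particular $\hat w<1.05\,v<w_-<b$, so $w_-(2b-w_-)>v(1+\kappa_0)$, that is $\kappa_->\kappa_0$, and the side $-$ is good. Hence $D_{-1}>2.17\,b^2v^2/(2b+0.1)>v^2$, because $2.17\,b^2>2.17\,b>2b+0.1$. This proves \eqref{eq:goal}.
\end{proof}

We now translate the inequality into statements about $\Theta$, which are all that Section~\ref{sec:birkhoff} uses. On the exceptional line $p=0$ there is no twist, but $H$ maps this line to $q=0$, where the next iterate twists.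

\begin{proposition}\label{prop:twist}
\begin{enumerate}
\item[(T1)] Let $\gamma\subset K_0\setminus\{0\}$ be a leaf segment, directed outward. Either $\gamma\subset\{p=0\}$ and $\Theta$ is constant on $H\gamma$, or $\gamma\cap\{p=0\}=\emptyset$ and the lift of $\Theta$ is strictly decreasing along $H\gamma$.
\item[(T2)] Let $j\in K_0$ with $p(j)\ne0$, let $k=Hj$, and let $N$ be a leaf box about $j$. Then $H^{-1}$ maps the points of the leaf of $k$ slightly beyond $k$ into $N^+$ and those slightly before $k$ into $N^-$.
\item[(T3)] $H$ maps each half of the $q$-axis onto a half of the $p$-axis, preserving $r$. If $j\ne0$ is on the $q$-axis and $N,N_1$ are leaf boxes about $j,Hj$ with $H(N)\subset N_1$, then $H(N^\pm)\subset N_1^\pm$.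
\end{enumerate}
\end{proposition}

\begin{proof}
Let $c$ be a $C^1$ curve in $\mathbb R^2\setminus\{0\}$, with polar coordinates $\alpha(t),r(t)$, and let $\theta=\Theta(c(t_0))$. The components of $c'$ in the polar frame are $(r',r\alpha')$, so by \eqref{eq:ode}
\begin{equation}\label{eq:cross}
\frac{d}{dt}\Big|_{t_0}\big[\alpha(t)-A_\theta(r(t))\big]=\frac{L_r\,r\alpha'-L_\alpha r'}{rL_r}=\frac{\det(L(c),c')}{rL_r}\Big|_{t_0}.
\end{equation}
If this is negative, then $\Theta(c(t))<\theta$ for $t$ slightly larger than $t_0$ and $\Theta(c(t))>\theta$ for $t$ slightly smaller, since $\Theta$ increases with $\alpha$ on circles. If it is positive, the inequalities are reversed.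

(T3) We have $H(0,q)=(-q,0)$, and the second coordinate of $H(p,q)$ is $p$. Near a point of the positive $q$-axis the clockwise side is $p>0$; it is mapped into $q>0$, which is the clockwise side near the negative $p$-axis. Near a point of the negative $q$-axis the clockwise side is $p<0$; it is mapped into $q<0$, which is the clockwise side near the positive $p$-axis. Reversing all inequalities gives the counterclockwise sides.

(T1) The half-axes are leaves, so $\gamma$ lies in $\{p=0\}$ or misses it. The first case is (T3). In the second case parametrize $\gamma$ by $r$; its tangent is a positive multiple of $L$, so $c=H\gamma$ has $\det(L(c),c')<0$ everywhere by Lemma~\ref{lem:twist}. Thus $f=\Theta\circ c$, lifted, is continuous, and each $t_0$ is followed by points where $f<f(t_0)$. On an interval $[t_1,t_2]$ the minimum of $f$ can then be attained only at $t_2$, so $f(t_2)<f(t_1)$.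

(T2) Let $c$ be the image under $H^{-1}$ of the leaf of $k$. Its tangent at $j$ is a positive multiple of $(DH)^{-1}L(k)$, and as $\det DH=1$,
\[
\det\big(L(j),(DH)^{-1}L(k)\big)=\det\big(DH\,L(j),L(k)\big)>0
\]
by Lemma~\ref{lem:twist}. Apply \eqref{eq:cross}.
\end{proof}

\section{Invariant domains are star-shaped}\label{sec:birkhoff}

\begin{theorem}\label{thm:birkhoff}
Let $U$ be a bounded simply connected domain with $0\in U$ and $H(U)=U$. Then $U=\{0\}\cup\{r<\rho(\Theta)\}$ for a continuous function $\rho:\mathbb T\to(0,\infty)$. In particular $\partial U$ is a Jordan curve with inside $U$.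
\end{theorem}

Simple connectivity cannot be dropped: removing from $U$ a periodic orbit other than $0$, if $U$ contains one, preserves the other hypotheses and creates isolated boundary points.

The set $\overline U$ is compact, connected, invariant and contains $0$, so $\overline U\subset K_0$ and Proposition~\ref{prop:twist} applies at its points. We denote points by their coordinates $(\theta,r)$. Let
\[
V=\{z\in U:[0,z]\subset U\}
\]
be the part of $U$ visible from $0$ along leaves. We will show that $U\setminus V$ decomposes into pockets, each cut off by a leaf segment and lying on one side of it (Figure~\ref{fig:pocket}). The twist implies that a pocket on the counterclockwise side is contained in the image of another such pocket. A pocket of maximal area is then equal to the image, so $H$ maps a leaf segment to a leaf segment twice in a row, which the twist forbids. The reversor $R$ disposes of the pockets on the clockwise side.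

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (0,0)--(0,3)--(2,3)--(2,1.5) arc (180:270:0.5)--(6,1)--(6,0)--cycle;
\fill[gray!45] (2,3)--(3.5,3) arc (90:-90:0.5)--(2.5,2) arc (90:180:0.5)--cycle;
\draw[thick] (0,3)--(3.5,3) arc (90:-90:0.5)--(2.5,2) arc (90:270:0.5)--(6,1);
\draw[very thick] (2,1.5)--(2,3);
\draw[dotted] (2,0)--(2,1.5);
\draw[dashed,->] (1.5,0) .. controls (1.3,1) and (0.9,1.8) .. (0.4,2.4);
\draw[->] (-0.2,0)--(6.4,0) node[right] {$\Theta$};
\draw[->] (0,-0.1)--(0,3.5) node[above] {$r$};
\node at (1.78,2.4) {$J$};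
\node at (3.1,2.5) {$P_J$};
\node at (4,0.5) {$V$};
\node at (4.9,1.3) {$\partial U$};
\end{tikzpicture}
\caption{Part of a domain $U$ (shaded) in the coordinates $(\Theta,r)$, in which leaves are vertical and the line $r=0$ is the fixed point. The light region $V$ is visible from the fixed point along leaves. The chord $J$ cuts off the pocket $P_J$, here on the side of larger $\Theta$ (type $+$). The image under $H$ of a leaf segment in $U$ (dashed) never moves toward larger $\Theta$, so it cannot cross $J$ into $P_J$.}
\label{fig:pocket}
\end{figure}

\subsection{Chords and pockets}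

Let $\rho(\theta)$ be the least $r>0$ with $(\theta,r)\notin U$. Since $U$ is bounded and contains a disc about $0$, $\rho$ is bounded above and below by positive constants, and $V=\{0\}\cup\{r<\rho(\Theta)\}$. The set $V$ is path connected. It is open: a compact leaf segment $\{\theta\}\times[r_1,r_2]\subset U$ has a neighborhood $\{|\Theta-\theta|<\delta,\ r_1-\delta<r<r_2+\delta\}\subset U$, a \emph{tube}, and a small disc about $0$ takes care of the inner end of $[0,z]$. Equivalently, $\rho$ is lower semicontinuous.

A \emph{chord} is a component $J$ of $U\cap\mathcal F_\theta$, for some $\theta$, that contains a point of $\partial V$. That point is not in the open set $V$, so $J=\{\theta\}\times(r_1,r_2)$ with $\rho(\theta)\le r_1<r_2<\infty$, and $J\cap V=\emptyset$. The endpoints are not in $U$, so $J$ is closed in $U$ and both of its ends leave every compact subset of $U$. For a homeomorphism $\phi:U\to\mathbb R^2$ as in (F2), $\phi(J)\cup\{\infty\}$ is therefore a Jordan curve in the sphere. By (F1), $U\setminus J$ has exactly two components, and every point of $J$ is in the boundary of both. Let $B_J$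 be the one containing $0$ and $P_J$, the \emph{pocket}, the other one. As $V$ is connected and misses $J$, we have $V\subset B_J$. Distinct chords are disjoint. If $V\ne U$, then $U\cap\partial V\ne\emptyset$ because $U$ is connected, so chords exist.

\begin{lemma}\label{lem:chords}
\begin{enumerate}
\item[(a)] Every chord $J$ lies in $\overline V$.
\item[(b)] Every $j\in J$ has a leaf box $N\subset U$ with $N\setminus(N^+\cup N^-)\subset J$, one half of which lies in $P_J$ and the other in $V$. The sign of the half in $P_J$ depends only on $J$; it is called the \emph{type} of $J$.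
\item[(c)] $U\setminus V$ is the union of the sets $J\cup P_J$ over all chords $J$.
\item[(d)] $P_J\cap P_{J'}=\emptyset$ for $J\ne J'$.
\item[(e)] A domain $O\subset U$ with $O\cap V=\emptyset$ lies in a single pocket.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $z\in J\cap\partial V$, $z'\in J$, and $V\ni z_k\to z$. Take a tube in $U$ about the segment of $J$ between $z$ and $z'$. For large $k$ the point $z_k'$ on the leaf of $z_k$ at radius $|z'|$ is joined to $z_k$ by a leaf segment in the tube, so $z'_k\in V$, and $z_k'\to z'$.

(b) Let $j=(\theta,r_0)$ and let $N\subset U$ be a leaf box about $j$ of size $\delta$. Then $N\cap\mathcal F_\theta$ is a leaf segment in $U$ through $j$, so it lies in $J$. Each half is connected and misses $J$, and $j\in\partial B_J\cap\partial P_J$, so one half lies in $B_J$ and the other in $P_J$. By (a) there are points $(\theta_k,r_k)\in V\cap N$, $k\ge1$, converging to $j$. They lie in the half contained in $B_J$, so $\theta_k\ne\theta$. Since $N\subset U$, we have $(\theta_k,r')\in V$ whenever $|r'-r_0|<\delta$. For $\theta_k$ strictly between $\theta$ and $\theta_1$,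 the segments $[0,(\theta_1,r')]$ and $[0,(\theta_k,r')]$ and the arc of the circle $r=r'$ in $N$ between their endpoints form a Jordan curve in $U$. The coordinates $(\Theta,r)$, read as standard polar coordinates, define a homeomorphism of the plane that takes this curve to the boundary of a circular sector, so its inside consists of the points with $\Theta$ between $\theta_1$ and $\theta_k$ and $r<r'$. By (F2) the inside lies in $U$, so $(\theta',r')\in V$ for all $\theta'$ between $\theta_1$ and $\theta_k$. Let $k\to\infty$ and replace $\delta$ by $\min(\delta,|\theta_1-\theta|)$. Finally, $N$ contains leaf boxes about the nearby points of $J$, so the sign is locally constant on the connected set $J$.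

(c) The sets $J$ and $P_J$ miss $V$. Conversely, let $z\in U\setminus V$, take a path in $U$ from $0$ to $z$, and let $y$ be its last point in $\overline V$. Then $y\notin V$, since $V$ is open and $z\notin V$; so $y\in U\cap\partial V$ lies on a chord $J$. If the path ends at $y$, then $z\in J$. Otherwise the rest of the path avoids $\overline V\supset J$, so by (b) it starts in $P_J$, and it stays there.

(d) The open set $P_J$ misses $V$, hence $\overline V$. By (a), $J'$ misses $P_J$; exchanging roles, $J$ misses $P_{J'}$, so $J\subset B_{J'}$. The set $P_J\cup J$ is connected, misses $J'$ and meets $B_{J'}$, so it lies in $B_{J'}$.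

(e) The open set $O$ misses $\overline V$, hence all chords by (a). By (c) and (d) it is covered by disjoint open pockets, and it is connected.
\end{proof}

Two observations about a pair of chords $J,J'$ will be used twice. The closure of $P_{J'}$ in $U$ is $P_{J'}\cup J'$, and $J$ lies in the closure of $P_J$, so
\begin{equation}\label{eq:obs1}
P_J\subset H(P_{J'})\ \Longrightarrow\ J\subset H(P_{J'})\cup H(J').
\end{equation}
Next,
\begin{equation}\label{eq:obs2}
J\subset H(J')\ \Longrightarrow\ J=H(J'),\quad P_J=H(P_{J'}),\quad J'\subset\{p=0\}.
\end{equation}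
Indeed, $H(J')$ is homeomorphic to $\mathbb R$, and $J$ is open in it, as a continuous injective image of an open interval, and closed in it, being closed in $U$; so $J=H(J')$. Then $H$ maps the component of $U\setminus J'$ not containing $0$ to that of $U\setminus J$. Finally $\Theta$ is constant on $H(J')$, so (T1) gives $J'\subset\{p=0\}$.

\subsection{There are no chords}

\begin{lemma}\label{lem:pull}
If $J$ is a chord of type $+$, then $P_J\subset H(P_{J'})$ for some chord $J'$ of type $+$.
\end{lemma}

\begin{proof}
First, $H^{-1}(P_J)\cap V=\emptyset$. Otherwise there is $z'\in V$ with $Hz'\in P_J$, and $H[0,z']$ is a path in $U$ from $0\in B_J$ to a point of $P_J$. After its last point $y$ on $J$ it lies in $P_J$, hence at first in the half $N^+$ of a box about $y$ as in Lemma~\ref{lem:chords}(b). But $\Theta$ does not increase along the path by (T1), a contradiction. By Lemma~\ref{lem:chords}(e), $H^{-1}(P_J)\subset P_{J'}$ for some chord $J'$. Suppose that $J'$ has type $-$. By \eqref{eq:obs1} there are two cases.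

Suppose $J\subset H(J')$. By \eqref{eq:obs2}, $J'\subset\{p=0\}$ and $P_J=H(P_{J'})$. Take $j'\in J'$ and boxes $N_1$ about $Hj'\in J$ and $N$ about $j'$ as in Lemma~\ref{lem:chords}(b), with $H(N)\subset N_1$. Then $N^-\subset P_{J'}$, so by (T3) the pocket $P_J$ meets $N_1^-$. But $N_1^-\subset V$ since $J$ has type $+$.

Suppose there is $y\in J\cap H(P_{J'})$. Since $y\in\overline V$ and $H(P_{J'})$ is open, there is $y^*\in V\cap H(P_{J'})$. The segment $[0,y^*]\subset U$ runs from $0\in H(B_{J'})$ into $H(P_{J'})$. Let $k=Hj'$, $j'\in J'$, be its last point on $H(J')$. The points of the leaf slightly beyond $k$ lie in $H(P_{J'})$. If $J'\subset\{p=0\}$, then $H(J')$ is an open leaf segment through $k$ by (T3), so these points lie in $H(J')$, a contradiction. Otherwise $p(j')\ne0$, and by (T2) their preimages lie in the half $N^+$ of a box about $j'$ as in Lemma~\ref{lem:chords}(b). As $J'$ has type $-$, $N^+\subset V$ misses $P_{J'}$, a contradiction.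
\end{proof}

\begin{lemma}\label{lem:nochord}
$U=V$.
\end{lemma}

\begin{proof}
Suppose chords of type $+$ exist. Pockets are disjoint nonempty open subsets of the bounded set $U$, so only finitely many have area above a given positive number. Call a chord of type $+$ \emph{maximal} if its pocket has the largest area among chords of type $+$; such a chord $J$ exists. Let $J'$ be as in Lemma~\ref{lem:pull}. Since $H$ preserves area, $P_J$, $H(P_{J'})$ and $P_{J'}$ have the same area, and $J'$ is maximal. If the open set $H(P_{J'})$ contained a point of $J$, it would contain a nonempty open subset of $B_J$ besides $P_J$, and its area would be larger. So $J\subset H(J')$ by \eqref{eq:obs1}, and $J'\subset\{p=0\}$ by \eqref{eq:obs2}. The same argument for the maximal chord $J'$ gives $J'=H(J'')$ with $J''\subset\{p=0\}$, so $J'\subset\{q=0\}$. Thus $J'\subset\{0\}$, which is absurd.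

The domain $R(U)$ satisfies the hypotheses of Theorem~\ref{thm:birkhoff}, since $HR(U)=RH^{-1}(U)=R(U)$. The map $R$ preserves leaves and $r$ and satisfies $\Theta\circ R=\pi/2-\Theta$, so it takes chords of $U$ of type $-$ to chords of $R(U)$ of type $+$, and there are none. So $U$ has no chords, and $U=V$.
\end{proof}

\subsection{Continuity of $\rho$}

A star-shaped domain may still have leaf segments in its boundary, where $\rho$ jumps. The twist tilts such a segment so that it blocks the view to nearby points of $U$.

\begin{proof}[Proof of Theorem~\ref{thm:birkhoff}]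
By Lemma~\ref{lem:nochord}, $U=\{0\}\cup\{r<\rho(\Theta)\}$ with $\rho$ bounded and lower semicontinuous. Call $\theta_0$ a \emph{$+$jump} if there are $\theta_k\to\theta_0$, $\theta_k>\theta_0$, with $\rho(\theta_k)\to r_1>\rho(\theta_0)$. Let $\theta_0$ be a $+$jump and $I=\{\theta_0\}\times(\rho(\theta_0),r_1)$. Then $I\cap U=\emptyset$. Fix $z_0\in I$ and a leaf box $N$ about $z_0$ with $N\cap\mathcal F_{\theta_0}\subset I$. For large $k$ the points $z_k=(\theta_k,|z_0|)$ lie in $U\cap N^+$, and $z_k\to z_0$; in particular $z_0\in\overline U\subset K_0$. Put $k_0=Hz_0$.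

\emph{Case $\mathcal F_{\theta_0}\not\subset\{p=0\}$.} By (T2) there is a point $k_-$ on the leaf of $k_0$, slightly before $k_0$, such that $H^{-1}k_-\in N^-$ and $H^{-1}$ maps the leaf segment from $k_-$ to $k_0$ into $N$. Let $s_k$ be the segment of the leaf of $Hz_k$ from radius $|k_-|$ to $Hz_k$. Since $Hz_k\to k_0$, the segments $s_k$ converge to the segment from $k_-$ to $k_0$. So for large $k$ the path $H^{-1}s_k$ lies in $N$, starts in $N^-$ and ends at $z_k\in N^+$; hence it meets $I$. But $s_k\subset[0,Hz_k]\subset U$ because $Hz_k\in U=V$, so $H^{-1}s_k\subset U$, which misses $I$. This is a contradiction.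

\emph{Case $\mathcal F_{\theta_0}\subset\{p=0\}$.} By (T3), $H(I)$ is an open segment of a leaf $\mathcal F_{\theta'}\subset\{q=0\}$, and $Hz_k\to k_0$ with $\theta'_k=\Theta(Hz_k)>\theta'$. As $H(I)$ misses $U$ and contains points before $k_0$, we have $\rho(\theta')<|k_0|$. As $Hz_k\in U$, we have $\rho(\theta_k')>|Hz_k|\to|k_0|$. Along a subsequence $\rho(\theta'_k)$ converges, so $\theta'$ is a $+$jump whose leaf is not in $\{p=0\}$. The first case excludes this.

So there are no $+$jumps, for $U$ or for $R(U)$. A jump of $U$ approached from $\theta_k<\theta_0$ corresponds under $R$ to a $+$jump of $R(U)$. Hence $\rho$ is upper semicontinuous, and so continuous. Read in standard polar coordinates, $\{r=\rho(\Theta)\}$ is a Jordan curve with inside $U$, and it equals $\partial U$.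
\end{proof}

\section{Proofs of the main theorems}\label{sec:final}

\begin{lemma}\label{lem:maxdomain}
Suppose $\beta_-\in\operatorname{int}K_0$, and let $U_0$ be the component of $\operatorname{int}K_0$ containing $\beta_-$. Then $\partial U_0$ is an invariant circle surrounding $\beta_-$, its inside is $U_0$, and $R(\partial U_0)=\partial U_0$.
\end{lemma}

\begin{proof}
The set $U_0$ is a bounded domain, and $H(U_0)=U_0=R(U_0)$ because $H$ and $R$ are homeomorphisms that preserve $K_0$ and fix $\beta_-$. Let $\ell\subset U_0$ be a Jordan curve with inside $\Delta$. The connected unbounded set $\mathbb R^2\setminus K_0$ (Proposition~\ref{prop:full}) misses $\ell$, so it lies outside $\ell$, and $\Delta\subset\operatorname{int}K_0$. The connected set $\Delta\cup\ell\subset\operatorname{int}K_0$ meets $U_0$, so it lies in $U_0$. By (F2), $U_0$ is simply connected, and Theorem~\ref{thm:birkhoff} applies.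
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:trap} and~\ref{prop:interior}, $\beta_-\in\operatorname{int}K_0$. Apply Lemma~\ref{lem:maxdomain}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(ii)$\Leftrightarrow$(ii$'$): $R$ maps one intersection onto the other.

(ii)$\Rightarrow$(iii): this is Proposition~\ref{prop:trap}, as $K_0$ is bounded.

(iii)$\Rightarrow$(ii) and (iv): if $W^s(\beta_-)$ is bounded, it lies in $K$ by invariance and in $K_0$ by connectedness. A point of $W^s(\beta_-)\cap W^u(\beta_+)$ would have its backward orbit in the closed set $K_0$ and converging to $\beta_+$, contrary to $\beta_+\notin K_0$ (Lemma~\ref{lem:K0}); this is (ii). Also $W^u(\beta_-)=R\,W^s(\beta_-)\subset K_0$, so Proposition~\ref{prop:interior} gives (iv).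

(iv)$\Rightarrow$(i): a disc about $\beta_-$ contained in $K$ lies in $K_0$; apply Lemma~\ref{lem:maxdomain}.

(i)$\Rightarrow$(iii): let $C$ be an invariant circle with inside $U\ni\beta_-$. The homeomorphism $H$ preserves $C$, so it preserves the bounded component $U$ of the complement. Every point of $W^s(\beta_-)$ has a forward iterate in $U$, hence lies in $U$, which is bounded.

For such $C$ and $U$, the domain $U$ is simply connected by (F2): the connected unbounded set $\mathbb R^2\setminus U$ lies outside every Jordan curve in $U$. Theorem~\ref{thm:birkhoff} shows that $C=\partial U$ is a graph $r=\rho(\Theta)$ with $\rho$ continuous, in the coordinates of Section~\ref{sec:twist}, which depend only on $a$. Moreover $U$ is a bounded invariant domain containing $\beta_-$, so $U\subset\operatorname{int}K_0$ and $U\subset U_0$. By Lemma~\ref{lem:maxdomain}, $\partial U_0$ is the largest invariant circle surrounding $\beta_-$, and it is $R$-symmetric.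
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Fundamental Open Problems On Area Preserving Mappings: Draft},
\texttt{https://www.math.stonybrook.edu/\textasciitilde tangerma/problems.pdf}.

\end{thebibliography}
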